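# Infinitely many real forms with a finitely presented automorphism group

## 1. The two real forms of the projective line

Let us find all antiholomorphic involutions $\sigma$ of $\mathbb P^1=\mathbb P(\mathbb C^2)$, up to conjugation by automorphisms. Composing $\sigma$ with $z\mapsto\bar z$ gives an automorphism, so $\sigma$ is induced by an antilinear map $J(x)=A\bar x$ of $\mathbb C^2$ with $A\in GL_2(\mathbb C)$, determined up to a scalar. The condition $\sigma^2=\mathrm{id}$ says $A\bar A=cI$ for some $c\in\mathbb C^*$. Then $\bar A=cA^{-1}$, so $\bar AA=cI$ too. Conjugating $A\bar A=cI$ gives $\bar AA=\bar cI$, so $c$ is real. Replacing $A$ by $\mu A$ multiplies $c$ by $|\mu|^2$, so we may assume $c=\pm1$.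

If $c=1$, then $J^2=1$. Every $x$ is $\frac12(x+Jx)+i\cdot\frac1{2i}(x-Jx)$, and both $x+Jx$ and $\frac1i(x-Jx)$ are fixed by $J$. So the fixed vectors of $J$ are a real form of $\mathbb C^2$, and in a basis consisting of fixed vectors $\sigma$ is $z\mapsto\bar z$.

If $c=-1$, take $e\ne0$. The vectors $e,Je$ are independent, since $Je=\mu e$ would give $J^2e=|\mu|^2e\neq-e$. Now $J(xe+yJe)=-\bar y\,e+\bar x\,Je$, so with $z=x/y$ the involution is $z\mapsto-1/\bar z$.

The first involution has fixed points, the second has none, so there are exactly two classes. They correspond to two algebraic curves over $\mathbb R$ which become isomorphic to $\mathbb P^1$ over $\mathbb C$: the projective line $\mathbb P^1_{\mathbb R}$, and the conic $x^2+y^2+z^2=0$, which has no real points.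

**Definition (real form).** Let $X$ be a smooth complex projective variety. A real form of $X$ is an $\mathbb R$-scheme $V$ such that $X\simeq V\times_{\operatorname{Spec}\mathbb R}\operatorname{Spec}\mathbb C$ over $\operatorname{Spec}\mathbb C$. Two real forms are isomorphic if they are isomorphic over $\operatorname{Spec}\mathbb R$.

A real form gives an antiholomorphic involution of $X$, the action of complex conjugation. Conversely, an antiholomorphic map $X\to X$ is an algebraic map from $X$ to the conjugate variety $\overline X$ by GAGA, and Galois descent is effective for projective varieties. Hence, as for $\mathbb P^1$, isomorphism classes of real forms of $X$ correspond bijectively to $\operatorname{Aut}(X)$-conjugacy classes of antiholomorphic involutions of $X$.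

Write $\operatorname{Aut}^0(X)$ for the identity component of the group $\operatorname{Aut}(X)$ of biregular automorphisms, and $\pi_0\operatorname{Aut}(X)=\operatorname{Aut}(X)/\operatorname{Aut}^0(X)$. For $\mathbb P^1$ this last group is trivial, and there are two real forms. The collection "Problems On Algebraic Dymanics And Related Topics" asks whether infinitely many real forms force a large component group: *if $X$ has infinitely many mutually non-isomorphic real forms, is $\pi_0\operatorname{Aut}(X)$ not finitely generated?* One may assume there that $\operatorname{Aut}(X)$ is discrete. The answer is no.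

**Theorem 1.**
(A) There is a smooth complex projective variety $X$ of dimension $4$ such that $\operatorname{Aut}(X)=\pi_0\operatorname{Aut}(X)$ is discrete and finitely generated, and $X$ has infinitely many mutually non-isomorphic real forms.
(B) Such $X$ exist in every dimension $d\ge4$. In every dimension $d\ge6$ one can moreover take $\operatorname{Aut}(X)$ finitely presented.

One reduction will be used throughout.

**Lemma 2.** If $N\subset\operatorname{Aut}(X)$ has finite index, and the antiholomorphic involutions of $X$ contain infinitely many $N$-conjugacy classes, then $X$ has infinitely many non-isomorphic real forms.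

*Proof.* Write $\operatorname{Aut}(X)=\bigcup_iNh_i$, a finite union. Every conjugate of $\theta$ has the form $n(h_i\theta h_i^{-1})n^{-1}$ with $n\in N$. So an $\operatorname{Aut}(X)$-class is a union of at most $[\operatorname{Aut}(X):N]$ classes under $N$. $\square$

## 2. Finite and abelian automorphism groups

Suppose that $A=\operatorname{Aut}(X)$ is discrete and fix one antiholomorphic involution $\theta_0$ (if there is none, there are no real forms). Write $\theta(a)=\theta_0a\theta_0$ for $a\in A$. The antiholomorphic involutions are the maps $a\theta_0$ with $a\,\theta(a)=1$.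

If $A$ is finite there are finitely many of them. If $A$ is abelian and finitely generated, conjugating $a\theta_0$ by $b$ gives $b\,\theta(b)^{-1}a\,\theta_0$. So the classes form the group
$$\{a:a\,\theta(a)=1\}\big/\{b\,\theta(b)^{-1}\}.$$
If $a\,\theta(a)=1$, then $a^2=a\,\theta(a)^{-1}$ lies in the denominator. The quotient is thus a finitely generated abelian group killed by $2$, hence finite. For example, if $A=\langle a\rangle\cong\mathbb Z$ and $\theta(a)=a^{-1}$, every $a^i\theta_0$ is an involution, conjugation by $a$ takes $i$ to $i+2$, and there are two classes. A discrete, finitely generated example must have a non-abelian automorphism group.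

## 3. A free group, its square, and a subgroup in between

Here is a purely group-theoretic model. Let $F_2$ be the free group on $g,g'$, let $\tau$ be the involution swapping $g$ and $g'$, and form $F_2\rtimes\langle\tau\rangle$. The involutions in the coset $F_2\tau$ play the role of antiholomorphic involutions.

*In $F_2$ there is one class.* The element $a\tau$ is an involution exactly when $a=\tau(a)^{-1}$. Let $a=x_1\cdots x_n$ be reduced. Comparing letters gives $x_i=\tau(x_{n+1-i})^{-1}$. If $n$ were odd, the middle letter would satisfy $x=\tau(x)^{-1}$, which no letter does. So $n$ is even and $a=b\,\tau(b)^{-1}$ with $b=x_1\cdots x_{n/2}$. Then $a\tau=b\tau b^{-1}$.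

*In $F_2\times F_2$ with the involution $(\tau,\tau)$ there is still one class.* Conjugation acts on the two factors independently. In general, this is where the first natural attempt, taking a product, stops: in a full product $\Gamma\times\Gamma$ the pair $(\tau,\,g^l\tau g^{-l})$ is conjugate to $(\tau,\tau)$ by $(1,g^l)$, so nothing is gained. The conjugating element $(1,g^l)$ has to be removed from the group.

*The diagonal of $F_2\times F_2$ is too small.* The coset of $(\tau,\tau)$ under the diagonal consists of the pairs $(a\tau,a\tau)$. The pair $(\tau,g^l\tau g^{-l})$ with $l\ne0$ does not lie in it, and we are back to one class.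

*A subgroup in between works.* Let $\lambda:F_2\to\mathbb Z$ be the homomorphism with $\lambda(g)=\lambda(g')=1$, and let
$$N=\{(a,b)\in F_2\times F_2:\lambda(a)=\lambda(b)\}.$$
Put $\theta_l=(\tau,\,g^l\tau g^{-l})$. Since $g^l\tau g^{-l}\tau=g^lg'^{-l}$ and $\lambda(g^lg'^{-l})=0$, all $\theta_l$ lie in the coset $N(\tau,\tau)$. An element of $F_2$ commuting with $\tau$ is fixed by the swap. The swap changes the first letter of a nonempty reduced word and keeps it reduced, so only $1$ commutes with $\tau$. If $(a,b)\in N$ conjugates $\theta_k$ to $\theta_l$, then $a$ commutes with $\tau$, so $a=1$. Also $g^{-l}bg^k$ commutes with $\tau$, so $b=g^{l-k}$. Now $\lambda(a)=\lambda(b)$ gives $l=k$. So there are infinitely many classes.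

Moreover $N$ is generated by $(g,g)$, $(g',g')$, $(gg'^{-1},1)$. The general reason is Lemma 4 below, which uses the presentation $\mathbb Z=\langle\bar g,\bar g'\mid\bar g\bar g'^{-1}\rangle$.

Three features made this work: the centralizer of $\tau$ is finite; $\lambda$ is compatible with $\tau$; some $g$ has $\lambda(g)$ of infinite order. We look for a K3 surface with the same features, where $\lambda$ will be a derivative at a fixed point.

**Proposition 3.** There are a projective K3 surface $S$ with smooth rational curves $C,D$ meeting in exactly one point $p$, transversally, such that for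
$$\Gamma=\{\gamma\in\operatorname{Aut}(S):\gamma C=C,\ \gamma D=D\},\qquad \lambda:\Gamma\to\mathbb C^*,\quad \lambda(\gamma)=d\gamma|_{T_pC},$$
the following hold.
(a) $\Gamma$ is finitely presented.
(b) There is an antiholomorphic involution $\tau$ of $S$ with $\tau C=C$, $\tau D=D$ and $\Gamma^\tau:=\{\gamma\in\Gamma:\gamma\tau=\tau\gamma\}$ finite.
(c) There is $g\in\Gamma$ with $\lambda(g)\in\mathbb R\setminus\{0,\pm1\}$.

Every $\gamma\in\Gamma$ fixes $p$, the only point of $C\cap D$, so $\lambda$ is a well-defined homomorphism. As a small example of such a multiplier, the automorphism $v\mapsto cv$ of $\mathbb P^1$ has multiplier $c$ at $v=0$. In Section 11 the element $g$ acts on $C$ in exactly this way.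

In Sections 4 to 7 we deduce Theorem 1 from Proposition 3. Sections 8 to 12 prove the proposition. Until Section 7 ends, $S,C,D,p,\Gamma,\lambda,\tau,g$ are as in Proposition 3, and $Q=\lambda(\Gamma)$. It is a finitely generated abelian group, hence finitely presented on any finite generating set.

## 4. Finiteness of fibre products over an abelian quotient

Put
$$N_2=\{(a_1,a_2)\in\Gamma^2:\lambda(a_1)=\lambda(a_2)\},\qquad N_3=\{(a_1,a_2,a_3)\in\Gamma^3:\lambda(a_1)\lambda(a_2)=\lambda(a_3)^2\}.$$

**Lemma 4.** $N_2$ is finitely generated, and $N_3$ is finitely presented.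

**Step 1: generators of $N_2$.** Let $x_1,\dots,x_r$ generate $\Gamma$ and let $Q=\langle\bar x_1,\dots,\bar x_r\mid r_1,\dots,r_n\rangle$ be a finite presentation on the images $\bar x_i=\lambda(x_i)$. The free group on $r$ letters maps onto $\Gamma$ and then onto $Q$. The kernel of the composite is the normal closure of the $r_j$, so $\ker\lambda$ is the normal closure in $\Gamma$ of the elements $r_j(x)$. For $(a,b)\in N_2$ we have
$$(a,b)=(ab^{-1},1)(b,b),\qquad ab^{-1}\in\ker\lambda,$$
and
$$(w,w)\,(r_j(x),1)\,(w,w)^{-1}=(w\,r_j(x)\,w^{-1},1)\qquad(w\in\Gamma).$$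
So the finitely many elements $(x_i,x_i)$ and $(r_j(x),1)$ generate $N_2$.

**Step 2: a presentation for $N_3$.** We use a theorem of Bridson–Howie–Miller–Short (*On the finite presentation of subdirect products and the nature of residually free groups*, Amer. J. Math. 135 (2013)): if $G_1,\dots,G_n$ are finitely presented and a subgroup of $G_1\times\dots\times G_n$ projects to a finite-index subgroup of $G_i\times G_j$ for all $i<j$, then it is finitely presented.

By Proposition 3(a), $\Gamma$ is finitely presented. The projection of $N_3$ to the factors $(1,3)$ is onto: given $a_1,a_3$, choose $a_2\in\Gamma$ with $\lambda(a_2)=\lambda(a_3)^2\lambda(a_1)^{-1}\in Q$. By symmetry the projection to $(2,3)$ is onto. The projection to $(1,2)$ has image $\{(a_1,a_2):\lambda(a_1)\lambda(a_2)\in Q^2\}$, where $Q^2$ is the subgroup of squares. It is the preimage of $Q^2$ under the surjection $\Gamma^2\to Q$, $(a_1,a_2)\mapsto\lambda(a_1)\lambda(a_2)$. The group $Q/Q^2$ is finite, being finitely generated, abelian and killed by $2$. So the image has finite index. $\square$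

This theorem does not apply to $N_2$: there the only pair is $(1,2)$, and $N_2$ has index $|Q|$ in $\Gamma^2$, which is infinite since $\lambda(g)\in Q$ has infinite order. This is why there is a third factor, at the price of two dimensions.

## 5. Birational automorphisms of $S^n$

We shall cut $N_n$ out of $\operatorname{Aut}(S^n)$ by blowing up. An automorphism of a blow-up induces only a birational map of $S^n$, so we need to know those first.

**Lemma 5.** $\operatorname{Bir}(S^n)=\operatorname{Aut}(S^n)=\operatorname{Aut}(S)^n\rtimes\mathfrak S_n$, and this group is countable.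

*Proof.* Put $Y=S^n$; its canonical class is trivial.

**Step 1: a birational self-map $\varphi$ is an isomorphism in codimension one.** Let $V$ be smooth projective with birational morphisms $\mu,\nu:V\to Y$ and $\varphi=\nu\mu^{-1}$. Since $K_Y=0$ and $Y$ is smooth, $K_V$ is represented by an effective divisor whose support is the union of all $\mu$-exceptional prime divisors, and likewise for $\nu$. As $h^0(K_V)=h^0(K_Y)=1$, there is only one effective canonical divisor. So the $\mu$-exceptional and the $\nu$-exceptional divisors coincide, which is the assertion.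

**Step 2: $\varphi$ is a morphism.** Let $A$ be very ample on $Y$. Since $\varphi$ is an isomorphism in codimension one, the line bundle $\varphi^*A$ is defined, its sections are the pull-backs of those of $A$, and $|\varphi^*A|\ne\emptyset$ has no fixed component. Since $H^1(\mathcal O_S)=0$, we have $\operatorname{Pic}(S^n)=\bigoplus\operatorname{Pic}(S)$, so $\varphi^*A=D_1\boxplus\dots\boxplus D_n$. By Künneth $H^0(\varphi^*A)=\bigotimes H^0(D_i)$. So each $|D_i|$ is nonempty, and it has no fixed component because such a component would give one of $|\varphi^*A|$. By Saint-Donat, a complete linear system on a K3 surface has no base points outside its fixed components. Hence every $|D_i|$ is base point free, so $|\varphi^*A|$ is too. The map given by $|\varphi^*A|$ is $\varphi$ followed by the embedding by $|A|$, so $\varphi$ is a morphism. The same holds for $\varphi^{-1}$, and $\varphi\in\operatorname{Aut}(Y)$.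

**Step 3: each component of $\varphi$ depends on one factor.** Let $0\ne\omega\in H^0(\Omega^2_S)$ and let $p_i:Y\to S$ be the projections. As $H^0(\Omega^1_S)=0$, Künneth gives $H^0(\Omega_Y^2)=\bigoplus\mathbb C\,p_i^*\omega$. Write $(p_j\varphi)^*\omega=\sum_ic_ip_i^*\omega$, which is nonzero. Since $\omega\wedge\omega=0$ on a surface, squaring gives
$$0=2\sum_{i<i'}c_ic_{i'}\,p_i^*\omega\wedge p_{i'}^*\omega .$$
These products are linearly independent, so exactly one $c_i$ is nonzero; call its index $i(j)$. The maps $p_j\varphi$ and $p_{i(j)}$ are submersions and $\omega$ is nondegenerate, so the kernels of the proportional 2-forms $(p_j\varphi)^*\omega$ and $p_{i(j)}^*\omega$ are $\ker d(p_j\varphi)$ and $\ker dp_{i(j)}$, which therefore agree. So $p_j\varphi$ is constant on the connected fibres of $p_{i(j)}$, that is, $p_j\varphi=a_j\circ p_{i(j)}$ with a morphism $a_j:S\to S$.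

**Step 4: conclusion.** If $i(j)=i(j')$ with $j\ne j'$, the map $(p_j\varphi,p_{j'}\varphi):Y\to S^2$ would have image of dimension at most $2$, contradicting surjectivity. So $j\mapsto i(j)$ is a permutation and $\varphi$ is a permutation of factors followed by $a_1\times\dots\times a_n$. Since $\varphi$ is bijective, each $a_j$ is bijective; a bijective morphism of smooth complex varieties is an isomorphism. Finally $\operatorname{Aut}(S)$ is countable: $\operatorname{Aut}(S)\to O(NS(S))$ has finite kernel (fact (K4) in Section 8) and countable target. $\square$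

## 6. Blow-ups that see the multiplier

A pair $(a_1,a_2)\in\Gamma^2$ fixes $o=(p,p)$ and acts on $T_pC\oplus T_pC$ by $\operatorname{diag}(\lambda(a_1),\lambda(a_2))$. It fixes the direction $[1:1]$ exactly when $\lambda(a_1)=\lambda(a_2)$. So we blow up $o$ and then the point $[1:1]$ of the exceptional divisor. Blowing up $C^n$ and $D^n$ as well will force each $a_i$ into $\Gamma$.

**The construction.** Let $n\in\{2,3\}$. The map $d\tau$ restricts to an antilinear involution of the complex line $T_pC$, so there is $0\ne\xi\in T_pC$ with $d\tau(\xi)=\xi$. Let $Y=S^n$, $o=(p,\dots,p)$ and $X_{(1)}=\mathrm{Bl}_oY$, with exceptional divisor $P=\mathbb P(T_pS^{\oplus n})$. It contains $\mathbb P(T_pC^{\oplus n})=\mathbb P^{n-1}$, on which we use the coordinates $x_i$ with respect to $\xi$. Put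
$$K_2=\{[1:1]\}\subset\mathbb P^1,\qquad K_3=\{x_1x_2=x_3^2\}\subset\mathbb P^2 .$$
Let $C_1,D_1\subset X_{(1)}$ be the strict transforms of $C^n,D^n$. They are the blow-ups of $C^n,D^n$ at $o$, hence smooth. They are disjoint, since $C^n\cap D^n=\{o\}$ and $T_pC^{\oplus n}\cap T_pD^{\oplus n}=0$. Moreover $C_1\cap P=\mathbb P(T_pC^{\oplus n})\supset K_n$.

Let $X_{(2)}=\mathrm{Bl}_{K_n}X_{(1)}$. The strict transforms $C_2=\mathrm{Bl}_{K_n}C_1$ and $D_2\cong D_1$ are smooth and disjoint. Let
$$X_n=\mathrm{Bl}_{C_2\sqcup D_2}X_{(2)},\qquad\pi:X_n\to Y .$$
This is a smooth projective variety of dimension $2n$. The exceptional prime divisors of $\pi$ are the strict transform $P'$ of $P$, and $E_K,E_C,E_D$ coming from $K_n,C_2,D_2$. Their images in $Y$ are $o,\,o,\,C^n,\,D^n$.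

**Lemma 6.** $\operatorname{Aut}(X_n)$ is discrete. It embeds in $\operatorname{Aut}(Y)$ and contains $N_n$ with finite index; the action of $N_n$ on $X_n$ lifts its action on $Y$.

*Proof.*

**Step 1: descend to $Y$.** For $\phi\in\operatorname{Aut}(X_n)$ the birational map $\phi_Y=\pi\phi\pi^{-1}$ is an automorphism by Lemma 5, and $\pi\phi=\phi_Y\pi$. Since $\phi$ is determined by $\phi_Y$, we get $\operatorname{Aut}(X_n)\hookrightarrow\operatorname{Aut}(Y)$. In particular $\operatorname{Aut}(X_n)$ is countable, so the connected algebraic group $\operatorname{Aut}^0(X_n)$ is trivial.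

**Step 2: force $\phi_Y$ into $\Gamma^n$.** The automorphism $\phi$ permutes the prime divisors whose image in $Y$ has codimension at least $2$, that is, the four exceptional ones, and $\phi_Y$ permutes their images accordingly. Comparing dimensions, $\phi_Y(o)=o$ and $\phi_Y$ permutes $\{C^n,D^n\}$. On a subgroup of index at most $2\cdot n!$ we have $\phi_Y=(a_1,\dots,a_n)\in\operatorname{Aut}(S)^n$, preserving $C^n$ and $D^n$; that is, $a_i\in\Gamma$ for all $i$.

**Step 3: force the multiplier relation.** For $\phi$ in this subgroup, $\phi_Y$ lifts to $\phi_1\in\operatorname{Aut}(X_{(1)})$ with $\phi_1(P)=P$, and $\phi_1$ is compatible with $\phi$ under $X_n\to X_{(1)}$. Among the two exceptional divisors over $o$, $P'$ has image $P$ in $X_{(1)}$ and $E_K$ has image $K_n$, of smaller dimension. So $\phi(E_K)=E_K$ and $\phi_1(K_n)=K_n$. On $\mathbb P(T_pC^{\oplus n})$ the map $\phi_1$ is $\operatorname{diag}(\lambda(a_1),\dots,\lambda(a_n))$. It fixes $[1:1]$ iff $\lambda(a_1)=\lambda(a_2)$, and it preserves the conic $x_1x_2=x_3^2$ iff $\lambda(a_1)\lambda(a_2)=\lambda(a_3)^2$. So $(a_i)\in N_n$.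

**Step 4: the converse.** Elements of $N_n$ preserve $o$, $K_n$, $C^n$, $D^n$, so they lift successively to $X_{(1)},X_{(2)},X_n$. Hence the subgroup of Step 2 is exactly $N_n$. $\square$

By Lemmas 4 and 6, and since finite generation and finite presentability pass to finite-index overgroups, $\operatorname{Aut}(X_2)$ is finitely generated and $\operatorname{Aut}(X_3)$ is finitely presented.

## 7. Infinitely many real forms of $X_n$ and of $X_n\times Z$

For $l\in\mathbb Z$ put
$$\theta_l=(\tau,\ g^l\tau g^{-l})\ \text{ on }S^2,\qquad \theta_l=(\tau,\ g^l\tau g^{-l},\ \tau)\ \text{ on }S^3 .$$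

**Step 1: $\theta_l$ lifts to $X_n$.** These are antiholomorphic involutions preserving $o,C^n,D^n$. Since $d\tau$ is antilinear and $\lambda(g)$ is real,
$$d(g^l\tau g^{-l})|_{T_pC}=\lambda(g)^l\,\overline{\lambda(g)^{-l}}\;d\tau|_{T_pC}=d\tau|_{T_pC}.$$
As $d\tau(\xi)=\xi$, $\theta_l$ acts on $\mathbb P(T_pC^{\oplus n})$ as complex conjugation of the coordinates $x_i$, so it preserves $K_n$, whose equation is real. Hence $\theta_l$ lifts to an antiholomorphic involution of $X_n$.

**Step 2: the $\theta_l$ are pairwise non-conjugate under $N_n$.** Suppose $(a_i)\theta_k(a_i)^{-1}=\theta_l$ with $(a_i)\in N_n$. Then $a_1$, and $a_3$ if $n=3$, commutes with $\tau$, so lies in $\Gamma^\tau$. The second component gives $a_2g^k\tau g^{-k}a_2^{-1}=g^l\tau g^{-l}$, so $c:=g^{-l}a_2g^k\in\Gamma^\tau$ and $\lambda(a_2)=\lambda(g)^{l-k}\lambda(c)$. The relation $\lambda(a_1)=\lambda(a_2)$, respectively $\lambda(a_1)\lambda(a_2)=\lambda(a_3)^2$, gives $\lambda(g)^{l-k}\in\lambda(\Gamma^\tau)$, which is a finite group. A real number other than $0,\pm1$ has no nontrivial power that is a root of unity, so $l=k$.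

By Lemma 2, $X_n$ has infinitely many non-isomorphic real forms. With $n=2$ this proves part (A); with $n=3$ it gives the case $d=6$ of (B) with finite presentation.

**Step 3: the other dimensions.** Let $X=X_n$ and, for $d'\ge1$, let $Z\subset\mathbb P^{d'+1}$ be the Fermat hypersurface of degree $d'+3$, with its real structure $c_Z$ given by conjugation of coordinates. By adjunction $K_Z=\mathcal O_Z(1)$, which is very ample; let $j$ be the embedding by $|K_Z|$.

*The group $\operatorname{Aut}(Z)$ is finite.* It preserves $K_Z$, so it is an algebraic group of finite type, with Lie algebra $H^0(T_Z)$. By Serre duality this is dual to $H^{d'}(\Omega^1_Z\otimes K_Z)$, which vanishes by Akizuki–Nakano since $1+d'>d'$.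

*Automorphisms of $X\times Z$ descend to $Z$.* We have $h^0(X,K_X)=h^0(Y,\mathcal O_Y)=1$, because $K_Y=0$ and $K_X$ is represented by an effective $\pi$-exceptional divisor. Let $s_X$ span $H^0(K_X)$. By Künneth $H^0(K_{X\times Z})=s_X\otimes H^0(K_Z)$. So the canonical map of $X\times Z$ is $j\circ p_Z$ wherever $s_X\ne0$. An automorphism $\phi$ acts linearly on $H^0(K_{X\times Z})$ by pull-back, so there is a projective linear map $A$ with $j\,p_Z\,\phi=A\,j\,p_Z$ on a dense open subset, hence everywhere, as both sides are morphisms. Since $p_Z\phi$ is surjective, $A$ preserves $j(Z)$ and defines $\psi\in\operatorname{Aut}(Z)$ with $p_Z\phi=\psi p_Z$. This gives a homomorphism $\operatorname{Aut}(X\times Z)\to\operatorname{Aut}(Z)$.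

*Its kernel is $\operatorname{Aut}(X)\times\{\mathrm{id}\}$.* If $\psi=\mathrm{id}$, then $\phi(x,z)=(\phi_z(x),z)$ with $\phi_z\in\operatorname{Aut}(X)$ varying algebraically with $z$ in the connected variety $Z$. Since $\operatorname{Aut}(X)$ is discrete, $\phi_z$ is constant.

So $\operatorname{Aut}(X)\times\{\mathrm{id}\}$ has finite index in $\operatorname{Aut}(X\times Z)$. Hence $\operatorname{Aut}(X\times Z)$ is countable, thus discrete; it is finitely generated for $n=2$ and finitely presented for $n=3$. The antiholomorphic involutions $\theta_l\times c_Z$ are pairwise non-conjugate under the finite-index subgroup $N_n\times\{\mathrm{id}\}$, so Lemma 2 gives infinitely many real forms. The dimension is $2n+d'$ with $d'\ge1$ arbitrary. This covers all $d\ge5$ with $n=2$, and all $d\ge7$ with $n=3$. Together with the cases $d=4$ and $d=6$, Theorem 1 follows from Proposition 3.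

## 8. Double covers of $\mathbb P^1\times\mathbb P^1$ containing a triangle of rational curves

We recall the facts on a projective K3 surface $S$ that will be used. *Positive cone* means the component containing ample classes of $\{x\in NS(S)_{\mathbb R}:x^2>0\}$; the form on $NS(S)$ has signature $(1,\rho-1)$. A *root* is $\delta\in NS(S)$ with $\delta^2=-2$.

* (K1) By Riemann–Roch, if $\delta$ is a root, $\delta$ or $-\delta$ is effective.
* (K2) An irreducible curve $R$ with $R^2<0$ is smooth rational with $R^2=-2$ (a $(-2)$-curve). It is the only effective divisor in its class: if $R'\sim R$ is effective then $R\cdot R'<0$, so $R\le R'$, and $R'-R\sim0$ is effective, hence $0$.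
* (K3) A class in the positive cone is ample iff it is positive on all $(-2)$-curves. The ample cone is a connected component of the complement in the positive cone of the hyperplanes $\delta^\perp$, $\delta$ a root.
* (K4) $H^0(T_S)=0$. The automorphisms fixing an ample class form a group of finite type, hence a finite group. So $\operatorname{Aut}(S)\to O(NS(S))$ has finite kernel. More generally, the automorphisms fixing a class $u$ with $u^2>0$ form a finite group: they act on $NS(S)$ through the isometries fixing $u$, which embed in the finite group $O(u^\perp)$, since $u^\perp$ is negative definite.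
* (K5) Birational self-maps of $S$ are automorphisms.

The design is as follows. For (c) we want a fibre of an elliptic fibration that is a triangle containing $C$ and $D$: a threefold multiple of a section then preserves the sides and multiplies the coordinate on $C$ by a constant we can compute. For (b) we want a second fibration having $C$ as a section, whose inversion fixes $C$ pointwise. We get the triangle from a branch curve that restricts to a square on a line and has a node on it, and the sections from a second square restriction.

**The family.** Let $f(s,t)=\sum_{0\le i,j\le4}f_{ij}s^it^j$ be of bidegree $(4,4)$ on $\mathbb P^1\times\mathbb P^1$ with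
$$f(s,0)=s^2(s-1)^2,\qquad f_{01}=0,\qquad \sum_jf_{4j}t^j=k(t)^2,\quad k=1+k_1t+k_2t^2. \tag{1}$$
The free parameters are $k_1,k_2$ and $f_{ij}$ with $0\le i\le3$, $1\le j\le4$, $(i,j)\ne(0,1)$. There are $2+15=17$ of them, forming $\mathbb A^{17}$. Write $f=s^2(s-1)^2+t\,h(s,t)$. Then $h(s,0)=s\,m(s)$ with
$$m(s)=f_{11}+f_{21}s+f_{31}s^2+2k_1s^3,\qquad m(0)=f_{11},\quad m(1)=h(1,0)=f_t(1,0),$$
and $h_t(0,0)=f_{02}$. The quadratic part of $f$ at $(0,0)$ is $s^2+f_{11}st+f_{02}t^2$. Let $\mathcal P\subset\mathbb A^{17}$ be the set where

* (i) $f_{11}^2\ne4f_{02}$, and $\{f=0\}$ is smooth except for the ordinary node at $(0,0)$;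
* (ii) $f_{11}f_{02}k_1m(1)\ne0$ and $m$ has three distinct roots $s_1,s_2,s_3$ (so $s_i\ne0,1$);
* (iii) $\zeta:=(f_{11}^2-4f_{02})/m(1)^2\ne\pm1$.

**Lemma 7.** $\mathcal P$ is Zariski open and nonempty, and it contains real points.

**Step 1: openness.** Conditions (ii) and (iii) are open. Over the open set $f_{11}^2\ne4f_{02}$ consider the closed set of pairs (parameter, singular point of $\{f=0\}$). It contains the section $(0,0)$. The Hessian there is invertible, so by the implicit function theorem applied to $f_s=f_t=0$ there are no other singular points near the section, locally uniformly in the parameter. Hence the set of the other singular points is closed in the classical topology. It is constructible, so it is Zariski closed, and its image under the proper projection to the parameters is Zariski closed. Removing this image leaves the set (i).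

**Step 2: non-emptiness.** Since $\mathbb A^{17}$ is irreducible, it suffices that each open condition is nonempty. For (ii), (iii) and $f_{11}^2\neq4f_{02}$ this holds because $f_{11},f_{02},f_{21},f_{31},k_1$ are independent, and the polynomials that must not vanish ($f_{11}$, $f_{02}$, $k_1$, $m(1)$, the discriminant of $m$, $f_{11}^2-4f_{02}$, and $f_{11}^2-4f_{02}\mp m(1)^2$) are not zero.

For the rest of (i), fix $k$ with two distinct finite roots $t_1,t_2$; they are nonzero as $k(0)=1$. Consider the linear system spanned by $s^4k^2-2s^3+s^2$ and the monomials $s^it^j$ with $0\le i\le3$, $1\le j\le4$, $(i,j)\neq(0,1)$. The monomial $t^4$ as a form of bidegree $(4,4)$ vanishes only on $\{t=0\}\cup\{s=\infty\}$, so all base points lie there. On $\{t=0\}$ and on $\{s=\infty\}$ the monomials vanish and the first form restricts to $s^2(s-1)^2$, respectively $k^2$. So the base points lie among $(0,0),(1,0),(\infty,t_1),(\infty,t_2)$, and by Bertini the general member is smooth elsewhere. At $(1,0)$ we have $f_t=m(1)\ne0$ generically. At $(\infty,t_l)$ the derivative of $f/s^4$ in $1/s$ is $\sum_jf_{3j}t_l^j$ with $f_{30}=-2$.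 As $t_l\ne0$ and $f_{31}$ is free, this is generically nonzero. At $(0,0)$ the general member has an ordinary node.

**Step 3: real points.** $\mathbb R^{17}$ is Zariski dense in $\mathbb A^{17}$. $\square$

**The K3 surfaces and their curves.** For a parameter in $\mathcal P$ let $\bar S:\ w^2=f(s,t)$ be the double cover of $\mathbb P^1\times\mathbb P^1$ branched along $\{f=0\}$. It has trivial dualizing sheaf, $H^1(\mathcal O_{\bar S})=H^1(\mathcal O)\oplus H^1(\mathcal O(-2,-2))=0$, and a single singular point, of type $A_1$. So its minimal resolution $S$ is a K3 surface. Blowing up the $A_1$-section over $\mathcal P$ gives a smooth projective family: the exceptional locus is a family of smooth conics. We use the following curves on $S$.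

*The curve $D$* is the exceptional curve, the conic $w^2=s^2+f_{11}st+f_{02}t^2$ in $\mathbb P^2_{[s:t:w]}$.

*The curves $C$ and $B$* are the strict transforms of $\{t=0,\ w=\pm s(s-1)\}$, with sign $+$ for $C$; the function $s$ is an isomorphism from each to $\mathbb P^1$. At the node these are smooth arcs with tangent directions
$$p=[1:0:-1]\ \text{ for }C,\qquad b=[1:0:1]\ \text{ for }B,$$
so $C$ and $B$ meet $D$ transversally at $p$, respectively $b$, and nowhere else. Away from $D$, $C$ and $B$ meet only where $s(s-1)=-s(s-1)$, that is over $(1,0)$, at a point $q$ (at $s=\infty$, $w/s^2=\pm1$). At $q$, since $f_t(1,0)\ne0$, $(s-1,w)$ are local coordinates on $S$. Also $h$ is a unit there and $w^2-s^2(s-1)^2=th$, so $w=\pm s(s-1)$ forces $t=0$. So near $q$ the curves are $w=\pm s(s-1)$, with distinct tangents, and $C\cdot B=1$.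

*The curves $\Sigma$ and $\Sigma'$* are $\{s=\infty,\ w/s^2=\pm k(t)\}$, with sign $+$ for $\Sigma$. They are graphs over $\mathbb P^1_t$. Near $(\infty,0)$ the value of $f/s^4$ is $1$, so $\bar S$ is étale over the $(1/s,t)$-plane. On $C$ and $B$ we have $w/s^2=\pm(s-1)/s\to\pm1$. So $\Sigma$ and $C$ lie on one sheet, as $\{1/s=0\}$ and $\{t=0\}$, and $\Sigma',B$ lie on the other.

Let $F,G$ be the fibre classes of $s,t:S\to\mathbb P^1$; both are elliptic fibrations, with general fibres double covers of $\mathbb P^1$ branched in four points. All named curves are $(-2)$-curves, and the intersection numbers are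
$$C\cdot D=D\cdot B=C\cdot B=1,\quad \Sigma\cdot C=\Sigma'\cdot B=1,\quad \Sigma\cdot B=\Sigma'\cdot C=\Sigma\cdot D=\Sigma'\cdot D=0,\quad F\cdot C=F\cdot B=1,\quad F\cdot D=0. \tag{2}$$
The functions $s$ and $t$ vanish to order exactly $1$ on $D$, since as linear forms they are not identically zero on the conic. Therefore:

* the fibre $t=0$ is $\Theta=C+D+B$, three smooth rational curves meeting pairwise transversally at the three distinct points $p,b,q$ (type $I_3$);
* the fibre $s=0$ is $D+D'$ with $D'\ge0$ not containing $D$, and $C\cdot D=1=C\cdot F$ gives $C\cdot D'=0$, so $C\cap D'=\emptyset$;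
* the fibre $s=\infty$ is $\Sigma+\Sigma'$, so $F\cdot\Sigma=F\cdot\Sigma'=0$;
* $C,B$ are sections of $F$, and $\Sigma,\Sigma'$ are sections of $G$.

## 9. An inversion that moves $B$, and real surfaces of Picard number five

**Lemma 8.** Let $\iota$ be the inversion on the fibres of $F$ with zero section $C$. Then $\iota\in\Gamma$, $\lambda(\iota)=1$, $\iota$ fixes the independent classes $F,C,D,\Sigma'$, and $\iota_*[B]\ne[B]$. Hence $F,C,D,\Sigma',B$ are independent and $\rho(S)\ge5$.

**Step 1: $\iota$ fixes four classes.** By (K5), $\iota$ is an automorphism of $S$. It fixes $C$ pointwise and preserves each fibre of $F$. So it preserves a fibre component that is the only one in its fibre meeting $C$. By Section 8, $D$ is such a component of $s=0$ and $\Sigma$ is one of $s=\infty$. Hence $\iota D=D$, $\iota\Sigma=\Sigma$, so $\iota\Sigma'=\Sigma'$, and $\iota\in\Gamma$ with $\lambda(\iota)=1$. In a relation $xF+cC+dD+e\Sigma'=0$, pairing with $F$ gives $c=0$, then pairing with $D$ gives $d=0$, then pairing with $\Sigma'$ gives $e=0$, and so $x=0$.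

**Step 2: $\iota$ moves $B$.** Suppose $\iota_*[B]=[B]$. Then $\iota(B)=B$ by (K2). Since $\iota$ preserves each fibre of $F$ and $B$ is a section, $\iota$ fixes $B$ pointwise. At $q$ the derivative $d\iota$ fixes the distinct tangent lines of $C$ and $B$ pointwise, so it is the identity. An involution is linear in suitable local coordinates at a fixed point, so $\iota=\mathrm{id}$ near $q$, hence everywhere, a contradiction. A combination of $F,C,D,\Sigma'$ is fixed by $\iota_*$, so $B$ is independent of them. $\square$

**Lemma 9.** There is a real parameter in $\mathcal P$ whose surface has $\rho(S)=5$.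

Fix a real point of $\mathcal P$ and a small polydisc $U\subset\mathcal P$ around it, with a marking of the cohomology of the family over $U$. For $\alpha\in H^2(S,\mathbb Z)$ let $Z_\alpha\subset U$ be the locus where $\alpha$ is of type $(1,1)$. It is the zero locus of one holomorphic function, the period of $\alpha$. Let $M_{gen}=\{\alpha:Z_\alpha=U\}$, of rank $r$. The curves of Section 8 move in families over $U$, so their classes lie in $M_{gen}$ and $r\ge5$.

**Step 1: if $r\ge6$, a 3-dimensional subfamily is constant.** The period map of $U$ takes values in the quadric of isotropic lines in $M_{gen}^\perp\otimes\mathbb C$. This is a proper hypersurface, since $M_{gen}^\perp\otimes\mathbb C$ contains $\sigma,\bar\sigma$ with $\sigma\cdot\bar\sigma>0$ for the period $\sigma$. So the quadric has dimension $20-r\le14$. At points of maximal rank the fibres of the period map are manifolds of dimension at least $17-14=3$. So there is a connected 3-dimensional complex submanifold $A\subset U$ on which the period map is constant. The local deformation space of a K3 surface is universal, and its period map is a local isomorphism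 (local Torelli). So the classifying map of the family over $A$ is locally constant, and after shrinking $A$ to a ball the family over $A$ is $S_0\times A$, compatibly with the marking.

**Step 2: the constant subfamily has at most two parameters.** The curves $C,D,B,\Sigma$ are, by (K2), the unique effective divisors in their constant classes, so they are constant curves on $S_0$. The line bundles of $F$ and $G$ are constant, hence so are the pencils $|F|,|G|$. So $s_a,t_a$ ($a\in A$) differ from $s_0,t_0$ by automorphisms of $\mathbb P^1$. As $s_a$ is $0$ on $D$, $\infty$ on $\Sigma$ and $1$ at $C\cap B$, we get $s_a=s_0$. As $t_a=0$ on $\Theta$, we get $t_a=\mu(t_0)$ with $\mu(t)=\alpha t/(1+\beta t)$, $\alpha\ne0$. The branch curve of $(s_a,t_a):S_0\to\mathbb P^1\times\mathbb P^1$ is $\{f_a=0\}$, so $\{f_a=0\}=(\mathrm{id}\times\mu)\{f_0=0\}$. Since $\mu^{-1}(t)=t/(\alpha-\beta t)$, $f_a$ is proportional to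
$$\sum_{i,j}(f_0)_{ij}\,s^it^j(\alpha-\beta t)^{4-j}.$$
Its coefficient of $s^2$ is $\alpha^4$, and $f_{20}=1$, so $f_a$ is this form divided by $\alpha^4$. The parameter $a$ is a polynomial function of the coefficients of $f_a$, because $k_1=f_{41}/2$ and $k_2=(f_{42}-k_1^2)/2$. So $A$ lies in the image of a holomorphic map from the 2-dimensional manifold $\{(\alpha,\beta):\alpha\ne0\}$. This contradicts $\dim A=3$. Hence $r=5$.

**Step 3: choose the parameter real.** For $\alpha\notin M_{gen}$ the set $Z_\alpha\cap\mathbb R^{17}$ is closed in $U\cap\mathbb R^{17}$ with empty interior, since a holomorphic function on $U$ vanishing on a nonempty open set of real points vanishes identically. There are countably many $\alpha$, so by Baire there is a real parameter in $U$ outside all these $Z_\alpha$. There $NS(S)=M_{gen}$ and $\rho(S)=5$. $\square$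

**Fix such an $S$ from now on.** By Lemma 8,
$$NS(S)_{\mathbb Q}=\langle F,C,D,\Sigma',B\rangle .$$

## 10. A real structure with finite centralizer

The parameters are real, so complex conjugation in $(s,t,w)$ lifts to an antiholomorphic involution $\tau_0$ of $S$. It is the obvious candidate for $\tau$, and it fails. It preserves the fibration $G$ and its sections $\Sigma,\Sigma'$, and it maps fibres to fibres by antiholomorphic group isomorphisms. So it commutes with translations by multiples of $\Sigma'$, among them the element $g$ of Section 11. Then $g^l\tau_0g^{-l}=\tau_0$ for all $l$, and all the involutions $\theta_l$ would coincide. In the free-group model, $\tau$ did not commute with $g$ but exchanged it with another element $g'$. Twisting by $\iota$ restores this: $\iota$ fixes $C$ pointwise, so it does not disturb $\lambda$, but it acts nontrivially on $NS(S)$.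

**Lemma 10 (Proposition 3(b)).** $\tau=\tau_0\iota$ is an antiholomorphic involution with $\tau C=C$, $\tau D=D$, and $\Gamma^\tau$ is finite.

**Step 1: $\tau$ acts on $NS(S)$ as $\iota$.** Let $\tau_0$ act on divisors by $Z\mapsto\tau_0(Z)$. It preserves $C,D,B,\Sigma,\Sigma'$ and both fibrations, because $s(s-1)$ and $k$ are real. So $(\tau_0)_*=\mathrm{id}$ on $NS(S)_{\mathbb Q}$. As $\tau_0$ preserves the fibration $F$ and its zero section $C$, it maps fibres to fibres by antiholomorphic group isomorphisms, so $\tau_0\iota=\iota\tau_0$. Hence $\tau^2=\mathrm{id}$, $\tau$ preserves $C$ and $D$, and $\tau_*=\iota_*$ on $NS(S)_{\mathbb Q}$.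

**Step 2: a plane preserved by $\Gamma^\tau$.** By Lemma 8 and $\rho=5$, the fixed space of $\iota_*$ is exactly $\langle F,C,D,\Sigma'\rangle_{\mathbb Q}$. Let $W$ be its subspace orthogonal to $C$ and $D$. For $xF+cC+dD+e\Sigma'$ the conditions are
$$x-2c+d=0,\qquad c-2d=0 .$$
So $W$ is spanned by $\Sigma'$ and $u=3F+2C+D$. By (2), $u\cdot\Sigma'=0$; and, as $u\perp C,D$, $u^2=3\,u\cdot F=6$. Any $\gamma\in\Gamma^\tau$ commutes with $\tau_*=\iota_*$ and fixes the classes $C,D$, so it preserves $W$.

**Step 3: few negative curves in $W$.** At most two irreducible curves of negative self-intersection have class in $W$. Two distinct ones have nonnegative intersection, so their classes are not proportional: $R_2=cR_1$ with $c>0$ would give $R_1\cdot R_2=cR_1^2<0$. All lie in an open half-plane of $W_{\mathbb R}$, by positivity against an ample class. So among three of them one, say $R_2$, lies between the others: $R_2=xR_1+yR_3$ with $x,y>0$. Then $R_2^2=xR_1\cdot R_2+yR_3\cdot R_2\ge0$, a contradiction.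

**Step 4: conclusion.** The group $\Gamma^\tau$ permutes these at most two curves, and $\Sigma'$ is one of them. Hence a subgroup of index at most $2$ fixes $\Sigma'$. It maps $u$, which spans $\Sigma'^\perp\cap W$, to $\pm u$, and thus to $u$, as $u$ is effective and nonzero. Since $u^2=6>0$, this subgroup is finite by (K4). So $\Gamma^\tau$ is finite. $\square$

## 11. The multiplier of three times a section

Consider the fibration $G$ with zero section $\Sigma$. Let $g$ be translation by $3\Sigma'$ (three times the section $\Sigma'$ in the group of sections), an automorphism by (K5), and let $\Xi$ be the curve of the section $3\Sigma'$.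

The smooth part $\Theta^\#=\Theta\setminus\{p,b,q\}$ is the fibre of the Néron model. Its identity component is $C^\#=C\setminus\{p,q\}$, because $\Sigma$ meets $C$, and its component group is $\mathbb Z/3$. So $\Xi$ meets $\Theta$ at a point $e\in C^\#$, and $g$ acts on $\Theta^\#$ as translation by $e$, preserving $C$, $D$ and $B$. Thus $g\in\Gamma$.

The function $v=s/(s-1)$ on $C$ has $v(p)=0$, $v(q)=\infty$, and $v=1$ at $\Sigma\cap C$, where $s=\infty$. So $v:C^\#\to\mathbb C^*$ is an isomorphism of varieties taking the identity to $1$, hence a group isomorphism. Therefore $g$ acts on $C$ by $v\mapsto v(e)v$. As $v$ is a local coordinate at $p$,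
$$\lambda(g)=v(e).$$

**Line bundles on the triangle.** To compute $v(e)$ we need to recognize principal divisors on $\Theta$. A Cartier divisor on $\Theta$ supported at smooth points is principal iff there are rational functions $\Psi_C,\Psi_D,\Psi_B$ on the three sides with the prescribed divisors and with equal, finite nonzero values at the nodes. On $C$ and on $B$ we use the coordinate $s$, in which $s=0$ is the node with $D$ and $s=1$ is $q$; write $a_C,a_B$ for the point with coordinate $a$. As an example, let $a\in C^\#$ with $a\ne\infty$, and consider $a_C-\infty_C$. Then $\Psi_D,\Psi_B$ would be constant, equal at $b$, and $\Psi_C$ a multiple of $s-a$ with equal values at $s=0$ and $s=1$. The ratio of these values is $\frac{-a}{1-a}=v(a)$, which is $1$ only for $a=\infty$. So the divisor is not principal, and $v(a)$ measures how far it is from being so.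

**Lemma 11 (Proposition 3(c)).** $\lambda(g)=v(e)=\zeta=(f_{11}^2-4f_{02})/m(1)^2$. This is real, and different from $0,\pm1$.

**Step 1: transfer the group law to a relation on $\Theta$.** On the generic fibre of $G$, $\Xi-\Sigma\sim3(\Sigma'-\Sigma)$. So on $S$ the difference of the two sides is linearly equivalent to a vertical divisor. Components of other fibres do not meet $\Theta$ and restrict trivially to it. Hence, for some integers $x,y,z$,
$$\mathcal O_\Theta(\Xi-\Sigma)\cong\mathcal O_\Theta(3\Sigma'-3\Sigma+xC+yD+zB).$$
Both $\Xi$ and $\Sigma$ meet only $C$, once. So the degrees on $C,D,B$ give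
$$-3-2x+y+z=0,\qquad x-2y+z=0,\qquad 3+x+y-2z=0,$$
that is, $(x,y,z)\in(-1,0,1)+\mathbb Z(1,1,1)$. As $\Theta$ is a fibre, $\mathcal O_\Theta(\Theta)$ is trivial, and
$$\mathcal O_\Theta(\Xi-\Sigma)\cong\mathcal O_\Theta(3\Sigma'-3\Sigma+B-C). \tag{3}$$

**Step 2: replace $B-C$ by a divisor supported at smooth points of $\Theta$.** Let $\varphi=\nu_+/\nu_-$ with $\nu_+=w-s(s-1)$ and $\nu_-=w+s(s-1)$. Then $\nu_+\nu_-=w^2-s^2(s-1)^2=th$. We claim that near $\Theta$
$$\operatorname{div}\varphi=C-B+H_+-H_-, \tag{4}$$
where $H_+$ meets $\Theta$ exactly, and transversally at smooth points of $\Theta$, at $(s_i)_C$ ($i=1,2,3$) and at $d_+\in D$, and $H_-$ likewise at $(s_i)_B$ and $d_-\in D$, with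
$$d_\pm=[f_{02}:-f_{11}:\mp f_{02}] .$$

*Near points of $C$ with $s\ne0,1,\infty$.* Here $\nu_-$ is a unit and $S$ is étale over the $(s,t)$-plane, so $\operatorname{div}\nu_+=\operatorname{div}t+\operatorname{div}h$ and $\operatorname{div}t=C$. The curve $h=0$ meets $t=0$ there exactly at the simple roots $s_i$ of $m$, transversally. On $B$ the situation is symmetric, with the roles of $\nu_\pm$ exchanged.

*Near $s=\infty$.* On $C$, $\nu_-/s^2$ and $h/s^4$ are units, the latter with value $2k_1$ at $(\infty,0)$. So $\operatorname{div}\varphi=\operatorname{div}t=C$. On $B$ one gets $-B$ in the same way.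

*At $q$.* In the coordinates $(s-1,w)$, $\nu_+=0$ is $C$ and $\nu_-=0$ is $B$, both with multiplicity one.

*Near $D$.* The function $\nu_+=w+s-s^2$ has linear part $w+s$, which is not identically zero on the conic. So $\nu_+$ vanishes to order exactly $1$ on $D$, and its residual divisor restricts to $D$ as the zeros of $w+s$ on the conic
$$(w+s)(w-s)=t(f_{11}s+f_{02}t). \tag{5}$$
These zeros are $p$ (from $t=0$) and $d_+$ (from $f_{11}s+f_{02}t=0$), distinct because $f_{11}\ne0$. The residual divisor contains $C$, which meets $D$ at $p$ transversally. So it is $C+H_+$ with $H_+|_D=d_+$; in particular $H_+$ misses $p$ and $b$. In the same way $\nu_-=w-s+s^2$ has divisor $D+B+H_-$ with $H_-|_D=d_-$. The points $d_+,d_-,p,b$ are distinct since $f_{11}f_{02}\ne0$. In $\operatorname{div}\varphi$ the two copies of $D$ cancel. This proves (4).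

By (4), $\mathcal O_\Theta(B-C)\cong\mathcal O_\Theta(H_+-H_-)$. Inserting this in (3), we find that the following divisor on $\Theta$ is principal:
$$3\infty_B-3\infty_C+\sum_i(s_i)_C+d_+-\sum_i(s_i)_B-d_--e+\infty_C . \tag{6}$$

**Step 3: compare values at the three nodes.** Let $\Psi_C,\Psi_D,\Psi_B$ be the functions for (6). Write $e$ also for the $s$-coordinate of the point $e$. Up to constants,
$$\Psi_C=\frac{m(s)}{s-e}\quad(\text{or }m(s)\text{ if }e=\infty),\qquad\Psi_B=\frac1{m(s)} .$$
Since $v(e)=e/(e-1)$,
$$\frac{\Psi_C(0)}{\Psi_C(1)}=\frac{m(0)}{m(1)}\,v(e)^{-1},\qquad\frac{\Psi_B(0)}{\Psi_B(1)}=\frac{m(1)}{m(0)} .$$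
On $D$ use the coordinate $y=(w+s)/t=(f_{11}s+f_{02}t)/(w-s)$, by (5); it is the projection of the conic from $p$. Then
$$y(d_+)=0,\qquad y(p)=-\tfrac{f_{11}}2,\qquad y(b)=\infty,\qquad y(d_-)=-\tfrac{2f_{02}}{f_{11}} .$$
So $\Psi_D=y/(y+2f_{02}/f_{11})$ up to a constant, and
$$\frac{\Psi_D(p)}{\Psi_D(b)}=\frac{-f_{11}/2}{-f_{11}/2+2f_{02}/f_{11}}=\frac{f_{11}^2}{f_{11}^2-4f_{02}} .$$
The matching conditions are $\Psi_C(0)=\Psi_D(p)$ at $p$, $\Psi_D(b)=\Psi_B(0)$ at $b$, $\Psi_B(1)=\Psi_C(1)$ at $q$. They give
$$\frac{m(0)}{m(1)}\,v(e)^{-1}=\frac{\Psi_C(0)}{\Psi_C(1)}=\frac{\Psi_D(p)}{\Psi_D(b)}\cdot\frac{\Psi_B(0)}{\Psi_B(1)}=\frac{f_{11}^2}{f_{11}^2-4f_{02}}\cdot\frac{m(1)}{m(0)} .$$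
As $m(0)=f_{11}$, this reads $v(e)=(f_{11}^2-4f_{02})/m(1)^2=\zeta$. The parameters are real, $\zeta\ne0$ by (i), and $\zeta\ne\pm1$ by (iii). $\square$

## 12. The group $\Gamma$ on the hyperbolic plane

It remains to prove Proposition 3(a). Up to finite groups, $\Gamma$ is the stabilizer of a chamber cut out by walls in a hyperbolic plane, inside an arithmetic group; its finite presentation will come from the topology of a surface cut along geodesics.

**Notation.** Let $M=NS(S)$, of signature $(1,4)$, and let $M_0=\{C,D\}^\perp\subset M$. The lattice spanned by $C,D$ is negative definite, so $M_0$ has signature $(1,2)$. Let $\mathcal C_0$ be the intersection of the positive cone with $M_0\otimes\mathbb R$, and $\mathbb H^2=\mathcal C_0/\mathbb R_{>0}$. For a lattice $L$ let $L^\vee$ be its dual; $L^\vee/L$ is its discriminant group. For example, for $L=\mathbb ZC+\mathbb ZD$ the dual contains $\frac13(2C+D)$, which pairs to $-1$ with $C$ and to $0$ with $D$, and $L^\vee/L\cong\mathbb Z/3$, as $L$ has determinant $3$.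

Let $\mathcal A'$ be the group of $\gamma\in O(M)$ fixing $C$ and $D$ and preserving the positive cone. Let $\mathcal A\subset\mathcal A'$ be the subgroup acting as $\pm1$ on $M^\vee/M$; it has finite index since $M^\vee/M$ is finite. Restriction embeds $\mathcal A'$ in the group $O^+(M_0)$ of isometries of $M_0$ preserving $\mathcal C_0$.

**Lemma 12 (extension principle).** Let $L$ be a nondegenerate lattice, $J\subset L$ a primitive nondegenerate sublattice, and $\kappa\in O(J)$ acting trivially on $J^\vee/J$. Then $\kappa\oplus\mathrm{id}_{J^\perp}$ preserves $L$ and acts trivially on $L^\vee/L$.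

*Proof.* For $x\in L^\vee$ the $J_{\mathbb Q}$-component $x_J$ lies in $J^\vee$, and $x$ is moved by $\kappa x_J-x_J\in J\subset L$. $\square$

Applied to $M_0\subset M$: the elements of $O^+(M_0)$ acting trivially on $M_0^\vee/M_0$ lie in $\mathcal A$. So $\mathcal A$ has finite index in $O^+(M_0)$. It acts faithfully and properly discontinuously on $\mathbb H^2$, with finite covolume by Borel–Harish-Chandra.

**Step 1: replace $\Gamma$ by the stabilizer of the nef cone.** Let $\mathcal A_{Nef},\mathcal A'_{Nef}$ be the stabilizers of the nef cone in $\mathcal A,\mathcal A'$. Suppose $\gamma\in\mathcal A_{Nef}$ acts as $\varepsilon=\pm1$ on $M^\vee/M$. Since $H^2(S,\mathbb Z)$ is unimodular, it is glued from $M$ and $M^\perp$ along an isomorphism $M^\vee/M\cong(M^\perp)^\vee/M^\perp$. So $\gamma\oplus\varepsilon\,\mathrm{id}_{M^\perp}$ extends to $H^2(S,\mathbb Z)$. It is a Hodge isometry preserving the ample cone. By the strong Torelli theorem (Piatetski-Shapiro–Shafarevich, Burns–Rapoport) it is induced by an automorphism of $S$, which lies in $\Gamma$ because it fixes the classes $C,D$ and by (K2). So the image $\Gamma_M$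 of $\Gamma$ in $O(M)$ satisfies
$$\mathcal A_{Nef}\subset\Gamma_M\subset\mathcal A'_{Nef},$$
with finite indices, and $\ker(\Gamma\to\Gamma_M)$ is finite by (K4). Finite presentability passes to finite-index overgroups and to extensions with finite kernel. So *it suffices that $\mathcal A_{Nef}$ is finitely presented.*

**Step 2: walls.** This step defines the lines that will cut $\mathbb H^2$. For a root $\delta\in M$ with $\delta\notin\langle C,D\rangle_{\mathbb Q}$ write $\delta=\alpha+\eta$ with $\alpha\in\langle C,D\rangle^\vee$ and $0\ne\eta\in M_0^\vee$. If $\delta^\perp$ meets $\mathcal C_0$, then $\eta$ is orthogonal to a vector of positive square, so $\eta^2<0$; we then call $\delta^\perp\cap\mathcal C_0=\eta^\perp\cap\mathcal C_0$ a *wall*. Since $\alpha^2\le0$, $\eta^2=-2-\alpha^2\in[-2,0)$, and it takes finitely many values, as $M_0^\vee$ has values in $\frac1k\mathbb Z$ for some $k$.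

Three examples. For $\delta=\Sigma'$ we have $\alpha=0$ and $\eta^2=-2$: a wall. For $\delta=\Sigma$, solving $\alpha\cdot C=1$, $\alpha\cdot D=0$ gives $\alpha=-\frac13(2C+D)$, $\alpha^2=-\frac23$, $\eta^2=-\frac43$: again a wall. For $\delta=B$, $\alpha=-(C+D)$ and $\eta=B+C+D=G$ has $\eta^2=0$: not a wall.

**Step 3: walls form finitely many $\mathcal A$-orbits.** The set of walls is $\mathcal A$-invariant, and $\mathcal A$ has finite index in $O(M_0)=O(M_0^\vee)$ up to $\pm1$. So it suffices that the vectors $\eta\in M_0^\vee$ of a given norm $c\ne0$ form finitely many $O(M_0^\vee)$-orbits. Rescale the form so that $L=M_0^\vee$ is integral. For $\eta\in L$ with $\eta^2=c$ put $J=\eta^\perp\cap L$. The map $x\mapsto x\cdot\eta$ has kernel $J$ and identifies $L/(\mathbb Z\eta\oplus J)$ with a quotient $k\mathbb Z/c\mathbb Z$, so the index of $\mathbb Z\eta\oplus J$ in $L$ is at most $|c|$. Hence $\operatorname{disc}J$ is bounded, and there are finitely many isometry classes of $J$. For each class, there are finitely many overlattices of $\mathbb Z\eta\oplus J$ of bounded index. If $\eta,\eta'$ give the same data, an isometry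 $\mathbb Z\eta\oplus J\to\mathbb Z\eta'\oplus J'$ with $\eta\mapsto\eta'$ extends to $L\to L$.

**Step 4: walls are locally finite in $\mathcal C_0$.** For $x\in\mathcal C_0$ with $x^2=1$ the form $q_x(\eta)=-\eta^2+2(\eta\cdot x)^2$ is positive definite, and it depends continuously on $x$: writing $\eta=(\eta\cdot x)x+\eta'$ with $\eta'\perp x$, we get $q_x(\eta)=(\eta\cdot x)^2-\eta'^2$. If $\eta^\perp$ is a wall through $x$, then $q_x(\eta)=-\eta^2\le2$. For $x$ in a compact set only finitely many $\eta\in M_0^\vee$ qualify. The same argument in $M$ shows that the hyperplanes $\delta^\perp$ of all roots are locally finite in the positive cone.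

**Step 5: the chamber.** Put
$$\Phi^\circ=\{y\in\mathcal C_0:\ y\cdot R>0\text{ for all }(-2)\text{-curves }R\ne C,D\}.$$
We show that it is a connected component of the complement of the walls in $\mathcal C_0$.

*It is nonempty.* For $H$ ample put $x=H+aC+b'D$ with $a=\frac13(2H\cdot C+H\cdot D)>0$ and $b'=\frac13(H\cdot C+2H\cdot D)>0$. Then $x\cdot C=H\cdot C-2a+b'=0$ and $x\cdot D=H\cdot D+a-2b'=0$. Moreover $x\cdot R>0$ for all curves $R\ne C,D$, and $x^2=x\cdot H>0$.

*It meets no wall.* Let $y\in\Phi^\circ$. For every irreducible curve $R\ne C,D$ we have $y\cdot R>0$: by definition if $R^2<0$, and because $y$ is in the positive cone if $R^2\ge0$. If $\delta$ is a root with $\delta\cdot y=0$, then $\pm\delta$ is effective by (K1), so only $C$ and $D$ occur in it, and $\delta\in\langle C,D\rangle$.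

*It is a component.* It is convex, hence connected. A $(-2)$-curve $R\ne C,D$ is not in $\langle C,D\rangle_{\mathbb Q}$: if $R=aC+b'D$, then $R\cdot C=-2a+b'\ge0$ and $R\cdot D=a-2b'\ge0$ give $-3a\ge0$ and $-3b'\ge0$, so $a,b'\le0$, absurd for an effective nonzero class. If $R^\perp\cap\mathcal C_0=\emptyset$, then $R>0$ on $\mathcal C_0$, since it is positive at $x$ and $\mathcal C_0$ is connected. Otherwise $R^\perp\cap\mathcal C_0$ is a wall. So $\Phi^\circ$ is cut out by walls. By local finiteness it is open and its boundary in $\mathcal C_0$ lies in walls.

**Step 6: $\mathcal A_{Nef}=\mathcal A_\Phi:=\{\gamma\in\mathcal A:\gamma\Phi^\circ=\Phi^\circ\}$.** This turns the nef cone, which lives in five dimensions, into a region of $\mathbb H^2$.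

If $\gamma\in\mathcal A_{Nef}$, it is induced by an automorphism by Step 1, so it permutes the $(-2)$-curves. It fixes $C,D$ and preserves $\mathcal C_0$, hence it preserves $\Phi^\circ$.

Conversely, let $\gamma\in\mathcal A_\Phi$ and $x\in\Phi^\circ$. For $x'\in\{x,\gamma x\}\subset\Phi^\circ$ the roots orthogonal to $x'$ lie in $\langle C,D\rangle$, by Step 5. By local finiteness a convex neighborhood of $x'$ in the positive cone meets only hyperplanes of roots in $\langle C,D\rangle$. Choose $\epsilon>0$ so small that, for both $x'$, the vector $x'-\epsilon(C+D)$ lies in this neighborhood. It has value $\epsilon>0$ on $C$ and on $D$. It is positive on every other $(-2)$-curve $R$, since $x'\cdot R>0$ and $R^\perp$ misses the neighborhood. So it is ample by (K3). Thus $y=x-\epsilon(C+D)$ and $\gamma y=\gamma x-\epsilon(C+D)$ are both ample. As $\gamma$ permutes the chambers of the root hyperplanes in the positive cone, and the ample cone is one of them, $\gamma$ preserves the ample cone, hence the nef cone.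

**Step 7: $\mathcal A_\Phi$ contains a surface group with finite index.** Let $\mathcal A_1\subset\mathcal A$ be a torsion-free, orientation-preserving subgroup of finite index, for instance the elements of determinant $1$ on $M_0$ that are congruent to $1$ modulo $3$ there (Minkowski: the kernel of $GL_3(\mathbb Z)\to GL_3(\mathbb Z/3)$ is torsion-free). Then $Y_1=\mathbb H^2/\mathcal A_1$ is a complete hyperbolic surface of finite area. Let $\Omega\subset Y_1$ be the image of the walls; it is closed by Step 4. The set $\Phi^\circ/\mathbb R_{>0}$ is a component of the preimage of $Y_1\setminus\Omega$, and it is convex, hence simply connected. So it is the universal cover of a component $Y_\Phi$ of $Y_1\setminus\Omega$, and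
$$\mathcal A_1\cap\mathcal A_\Phi\cong\pi_1(Y_\Phi).$$
This group has finite index in $\mathcal A_\Phi$, so it suffices that $\pi_1(Y_\Phi)$ is finitely presented.

**Step 8: the image of a wall is closed or runs into cusps.** By Step 3 there are finitely many walls modulo $\mathcal A_1$. Let $\ell=\eta^\perp$ be a wall, a geodesic in $\mathbb H^2$. The lattice $J=\eta^\perp\cap M_0$ has signature $(1,1)$.

If $J$ is anisotropic, it has isometries of infinite order. A suitable power preserves the positive cone and acts trivially on $J^\vee/J$. By Lemma 12, for $J\subset M_0$ and then for $M_0\subset M$, it extends by the identity to an element of $\mathcal A$, and a further power lies in $\mathcal A_1$. It translates along $\ell$, so the image of $\ell$ is a closed geodesic.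

If $J$ is isotropic, both ends of $\ell$ are rational isotropic lines $\mathbb Rz$, with $z\in M_0$ primitive. Choose $a'\in z^\perp\cap M_0$ not proportional to $z$, put $a=2a'$, and consider the transvection
$$E_a(x)=x-(a\cdot x)z+(z\cdot x)a-\tfrac12a^2(z\cdot x)z .$$
It is an isometry: using $z^2=a\cdot z=0$,
$$E_a(x)^2=x^2-2(a\cdot x)(z\cdot x)+2(z\cdot x)(a\cdot x)-a^2(z\cdot x)^2+a^2(z\cdot x)^2=x^2 .$$
It is unipotent and nontrivial. Since $\frac12a^2=2a'^2\in\mathbb Z$, it moves elements of $M_0^\vee$ by elements of $M_0$. It preserves $\mathcal C_0$, because $E_{ra}$, $0\le r\le1$, joins it to the identity. So it lies in $\mathcal A$ by Lemma 12, and a power is a parabolic element of $\mathcal A_1$ fixing $\mathbb Rz$. So both ends of $\ell$ are cusps of $\mathcal A_1$, and the image of $\ell$ consists of a compact arc together with two rays, orthogonal to the horocycles, in cusp neighborhoods.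

**Step 9: cut the surface.** Choose disjoint neighborhoods $V_i\cong S^1\times[0,\infty)$ of the finitely many cusps. They can be taken small enough to avoid the closed geodesics and the compact arcs. Shrinking them further only lengthens the arcs by pieces of rays that stay outside the smaller neighborhoods. So $\Omega\cap V_i$ is a finite set times $[0,\infty)$. On the compact surface with boundary $Y_c=Y_1\setminus\bigcup\operatorname{int}V_i$, the set $\Omega\cap Y_c$ is a finite union of compact geodesic arcs, hence a finite graph. Sliding along the rays of the $V_i$, $Y_1\setminus\Omega$ deformation retracts onto $Y_c\setminus\Omega$. Triangulate $Y_c$ with $\Omega\cap Y_c$ as a subcomplex. Then $Y_c\setminus\Omega$ deformation retracts onto a finite subcomplex of the barycentric subdivision, the simplices disjoint from $\Omega$. So each component of $Y_1\setminus\Omega$ has finitely presented fundamental group.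

In particular $\pi_1(Y_\Phi)$ is finitely presented. By Step 7 so is $\mathcal A_\Phi$, which is $\mathcal A_{Nef}$ by Step 6, and by Step 1 so is $\Gamma$. This is Proposition 3(a). Parts (b) and (c) are Lemmas 10 and 11, so Proposition 3 is proved, and with Section 7 also Theorem 1. $\blacksquare$
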